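\title{The hyperfinite II$_1$ factor is separably $\mathcal Z$-stable}

\begin{abstract}
We prove that every separable C$^*$-subalgebra of the hyperfinite II$_1$ factor $\mathcal R$ is contained in a separable C$^*$-subalgebra of $\mathcal R$ that absorbs the universal UHF algebra, and hence the Jiang--Su algebra $\mathcal Z$, tensorially. The main step shows that a tracial von Neumann algebra absorbing $\mathcal R$ contains unital matrix algebras that almost commute with a given finite set in operator norm, and not only in the trace norm. It follows that a II$_1$ factor with separable predual is separably $\mathcal Z$-stable if and only if it is McDuff.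
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal Z$ be the Jiang--Su algebra and $\mathcal R$ the hyperfinite II$_1$ factor; Section~\ref{sec:background} recalls what we use about them. A C$^*$-algebra $D$ is \emph{$\mathcal Z$-stable} if $D\otimes\mathcal Z\cong D$. For separable unital $D$ this is an approximation property: $D$ is $\mathcal Z$-stable exactly when $\mathcal Z$ embeds unitally into the algebra of norm-central sequences of $D$ (Theorem~\ref{thm:ssa}). A II$_1$ factor is not norm separable, since it contains an increasing family of projections $(p_t)_{t\in[0,1]}$ with $\|p_t-p_s\|=1$ for $s\ne t$. For such algebras one localizes the definition.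

\begin{definition}
Let $\mathcal D$ be a separable nuclear C$^*$-algebra. A C$^*$-algebra $B$ is \emph{separably $\mathcal D$-stable} if every separable C$^*$-subalgebra of $B$ is contained in a separable C$^*$-subalgebra $D\subset B$ with $D\otimes\mathcal D\cong D$.
\end{definition}

If $B$ is separable, the subalgebra $B$ forces $D=B$, so the definition reduces to $\mathcal D$-stability. A nonzero commutative or finite-dimensional algebra is not separably $\mathcal Z$-stable, because $D\otimes\mathcal Z$ is neither commutative nor finite-dimensional for $D\ne0$.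

A II$_1$ factor $M$ is \emph{McDuff} if $M\cong M\bar\otimes\mathcal R$. It is known that a separably $\mathcal Z$-stable II$_1$ factor is McDuff, so that many II$_1$ factors are not separably $\mathcal Z$-stable, while ``it remains open whether $\mathcal R$ is separably $\mathcal Z$-stable'' \cite{Topics}. This paper answers that question: \emph{is $\mathcal R$, regarded as a C$^*$-algebra, separably $\mathcal Z$-stable?}

The question compares two norms. Write $\|y\|_2=\tau(y^*y)^{1/2}$ for the norm given by the trace. The McDuff property provides matrix algebras that almost commute with a finite set in $\|\cdot\|_2$, and $\mathcal Z$-stability asks for almost commutation in operator norm. One direction is free, since $\|\cdot\|_2\le\|\cdot\|$. In the other direction there are reasons to expect an obstruction. Write $\mathcal R$ as an infinite tensor product of copies of $M_2$. The far-out tensor factors are the natural candidates, and they do almost commute in norm with finite subsets of the C$^*$-algebra generated by the tensor factors. But Section~\ref{sec:example}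 exhibits a unitary $u\in\mathcal R$ whose commutator with a unitary of the $p$-th factor has norm $2$ for every $p\ge2$. Exact commutation is in general impossible (Remark~\ref{rem:exact}). One might therefore guess that the answer is negative. It is positive, and the reason is the following theorem.

By a \emph{tracial von Neumann algebra} we mean a von Neumann algebra $M$ with a faithful normal tracial state $\tau$. We say that it \emph{absorbs $\mathcal R$} if there is an isomorphism $M\cong M\bar\otimes\mathcal R$ under which $\tau$ corresponds to $\tau\otimes\tau_{\mathcal R}$. A II$_1$ factor has only one tracial state, so it absorbs $\mathcal R$ if and only if it is McDuff; and $\mathcal R\cong\mathcal R\bar\otimes\mathcal R$.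

\begin{theorem}\label{thm:A}
Let $M$ be a tracial von Neumann algebra that absorbs $\mathcal R$. For every $n\in\mathbb N$, every finite set $F$ of unitaries of $M$ and every $\varepsilon>0$ there is a unital $*$-homomorphism $\psi:M_n\to M$ with
\[
\|[\psi(x),u]\|\le\varepsilon\|x\|\qquad(x\in M_n,\ u\in F),
\]
where the norms are operator norms.
\end{theorem}

Let $\mathcal Q=\bigotimes_{k\ge1}M_k$ be the universal UHF algebra.

\begin{theorem}\label{thm:B}
Let $M$ be a tracial von Neumann algebra that absorbs $\mathcal R$. Every separable C$^*$-subalgebra of $M$ is contained in a separable unital C$^*$-subalgebra $D\subset M$ with $D\cong D\otimes\mathcal Q$, and hence $D\cong D\otimes\mathcal Z$. In particular, $\mathcal R$ is separably $\mathcal Z$-stable.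
\end{theorem}

For II$_1$ factors we obtain a characterization. Fix a free ultrafilter $\omega$ on $\mathbb N$. The \emph{tracial ultrapower} $M^\omega$ is the quotient of $\ell^\infty(M)$ by the ideal of sequences $(x_l)$ with $\lim_{l\to\omega}\|x_l\|_2=0$; it contains $M$ as constant sequences.

\begin{theorem}\label{thm:C}
Let $M$ be a II$_1$ factor, with arbitrary predual, and let $\mathcal D$ be either $\mathcal Z$ or a UHF algebra of infinite type. The following are equivalent:
\begin{itemize}
\item[(i)] $M$ is separably $\mathcal Z$-stable;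
\item[(ii)] $M$ is separably $\mathcal D$-stable;
\item[(iii)] for all $n\in\mathbb N$, finite $F\subset M$ and $\varepsilon>0$ there is a unital $*$-homomorphism $\psi:M_n\to M$ with $\|[\psi(x),y]\|\le\varepsilon\|x\|$ for $x\in M_n$, $y\in F$;
\item[(iv)] for each countable $S\subset M$, the algebra $M^\omega\cap S'$ contains a unital copy of $M_2$.
\end{itemize}
If $M$ has separable predual, these conditions hold if and only if $M$ is McDuff.
\end{theorem}

The proof of Theorem~\ref{thm:A} does not look for one good tensor factor. A copy $\theta_k(M_n)$ that almost commutes with $F$ in $\|\cdot\|_2$ almost commutes with $F$ in norm off a projection $b_k$ of very small trace. We cut $M$ into infinitely many pieces and use different copies on different pieces, passing slowly from $\theta_k$ to $\theta_{k+1}$ and leaving $\theta_k$ before $b_k$ is reached. Section~\ref{sec:example} carries this out by hand in an example, Section~\ref{sec:A} proves Theorem~\ref{thm:A}, and Sections~\ref{sec:B} and~\ref{sec:C} deduce the other two theorems.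

\section{Background}\label{sec:background}

\subsection*{Tracial von Neumann algebras}
Let $(M,\tau)$ be a tracial von Neumann algebra. Then $\|ayb\|_2\le\|a\|\,\|y\|_2\,\|b\|$. For projections $p,q$ the projection $p\vee q-p$ is equivalent to $q-p\wedge q$, so $\tau(p\vee q)\le\tau(p)+\tau(q)$, and by normality $\tau(\bigvee_ip_i)\le\sum_i\tau(p_i)$ for every countable family. A decreasing sequence of projections whose traces tend to $0$ tends to $0$ strongly, because $\tau$ is faithful. A unital $*$-subalgebra that generates $M$ as a von Neumann algebra is $\|\cdot\|_2$-dense, by the Kaplansky density theorem. The ultrapower $M^\omega$ is a tracial von Neumann algebra with trace $\tau_\omega((x_l))=\lim_{l\to\omega}\tau(x_l)$.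

A factor with a faithful normal tracial state is either a matrix algebra or of type II$_1$. A II$_1$ factor has a projection of trace $1/2$, which is equivalent to its complement, so it contains a unital copy of $M_2$. \emph{Dixmier averaging} says that in a II$_1$ factor $M$ the scalar $\tau(y)1$ lies in the norm-closed convex hull of $\{uyu^*:u\in M\text{ unitary}\}$. For every $n\ge2$, $\mathcal R$ is isomorphic to $\overline{\bigotimes}_{p\ge1}(M_n,\operatorname{tr})$, the von Neumann algebra generated by the infinite tensor power of $M_n$ in the GNS representation of the product of the normalized traces.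

\begin{theorem}[McDuff \cite{McDuff}]\label{thm:mcduff}
A II$_1$ factor $N$ with separable predual satisfies $N\cong N\bar\otimes\mathcal R$ if and only if $N^\omega\cap N'$ is not commutative.
\end{theorem}

\subsection*{Strongly self-absorbing algebras}
Tensor products of C$^*$-algebras are minimal. A UHF algebra is an infinite-dimensional C$^*$-algebra $\bigotimes_kM_{n_k}$. It is determined up to isomorphism by the formal product $\prod_kn_k=\prod_{p\text{ prime}}p^{\nu_p}$ with $\nu_p\in\{0,1,\dots,\infty\}$, and it is \emph{of infinite type} if every $\nu_p$ is $0$ or $\infty$. For $\mathcal Q$ all exponents are $\infty$, so $\mathcal Q\otimes\mathcal D\cong\mathcal Q$ for every UHF algebra $\mathcal D$.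

The Jiang--Su algebra is the simple, infinite-dimensional C$^*$-algebra with unique tracial state $\tau_{\mathcal Z}$ that is a unital inductive limit of algebras
\[
\{f\in C([0,1],M_p\otimes M_q): f(0)\in M_p\otimes1,\ f(1)\in1\otimes M_q\},\qquad p,q\text{ coprime}.
\]
Simple unital infinite-dimensional AF algebras absorb $\mathcal Z$ \cite{JiangSu}; in particular
\begin{equation}\label{eq:uhfZ}
\mathcal D\otimes\mathcal Z\cong\mathcal D\qquad\text{for every UHF algebra }\mathcal D .
\end{equation}

A separable unital C$^*$-algebra $\mathcal D\ne\mathbb C$ is \emph{strongly self-absorbing} if there are an isomorphism $\alpha:\mathcal D\to\mathcal D\otimes\mathcal D$ and unitaries $v_l\in\mathcal D\otimes\mathcal D$ with $\|v_l\alpha(x)v_l^*-x\otimes1\|\to0$ for all $x\in\mathcal D$. Both $\mathcal Z$ and $\mathcal Q$ are strongly self-absorbing. For a C$^*$-algebra $B$ put $B_\infty=\ell^\infty(B)/c_0(B)$, with $B\subset B_\infty$ as constant sequences.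

\begin{theorem}[{\cite[Thm.~7.2.2]{Rordam}, \cite[Thm.~2.2]{TomsWinter}}]\label{thm:ssa}
Let $D$ be a separable unital C$^*$-algebra and let $\mathcal D$ be strongly self-absorbing. Then $D\cong D\otimes\mathcal D$ if and only if there is a unital $*$-homomorphism $\mathcal D\to D_\infty\cap D'$.
\end{theorem}

\subsection*{Two perturbation facts}
Every element $y$ of a unital C$^*$-algebra is a linear combination $\sum_l\lambda_lu_l$ of unitaries of that algebra, and
\begin{equation}\label{eq:span}
\|[a,y]\|\le\sum_l|\lambda_l|\,\|[a,u_l]\| .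
\end{equation}
So the conclusion of Theorem~\ref{thm:A} passes from finite sets of unitaries to arbitrary finite sets.

Our construction yields maps that are only approximately multiplicative. The next lemma corrects them.

\begin{lemma}\label{lem:lift}
Let $B$ be a unital C$^*$-algebra and let $\varphi_r:M_n\to B$ $(r\in\mathbb N)$ be unital linear maps with $\sup_r\|\varphi_r\|<\infty$ such that $\|\varphi_r(x)\varphi_r(x')-\varphi_r(xx')\|\to0$ and $\|\varphi_r(x)^*-\varphi_r(x^*)\|\to0$ for all $x,x'\in M_n$. Then for all large $r$ there are unital $*$-homomorphisms $\psi_r:M_n\to B$ with $\|\psi_r-\varphi_r\|\to0$.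
\end{lemma}

\begin{proof}
The algebra $M_n$ is semiprojective \cite{Loring}: if $J_1\subset J_2\subset\cdots$ are closed ideals of a C$^*$-algebra $E$ and $J$ is the closure of their union, then every $*$-homomorphism $M_n\to E/J$ lifts to a $*$-homomorphism $M_n\to E/J_N$ for some $N$. Take $E=\ell^\infty(B)$ and let $J_N$ consist of the sequences supported on $\{1,\dots,N\}$, so that $J=c_0(B)$ and $E/J_N=\prod_{r>N}B$. The maps $\varphi_r$ induce a $*$-homomorphism $M_n\to E/J$. A lift is a family of $*$-homomorphisms $\psi_r$ $(r>N)$ with $\|\psi_r(x)-\varphi_r(x)\|\to0$ for each $x$, and $\|\psi_r-\varphi_r\|\to0$ since $M_n$ is finite-dimensional. The projection $\psi_r(1)$ tends to $1$ in norm, so for large $r$ it is invertible and equals $1$.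
\end{proof}

\section{An example: patching and slow rotation}\label{sec:example}

Let $\mathcal R=\overline{\bigotimes}_{p\ge1}M_2$, let $\iota_p$ be the embedding of the $p$-th factor, and let $P_k$ be the subalgebra generated by the first $k$ factors. It commutes with $\iota_p(M_2)$ for $p>k$. Put
\[
Z=\begin{pmatrix}1&0\\0&-1\end{pmatrix},\quad X=\begin{pmatrix}0&1\\1&0\end{pmatrix},\quad Z_p=\iota_p(Z),\quad X_p=\iota_p(X),\quad h_p=\tfrac12(1+Z_p),
\]
so that $X_pZ_pX_p=-Z_p$ and $X_ph_pX_p=1-h_p$. Let $r_0=1$, $r_i=h_1\cdots h_i$ and $q_i=r_i-r_{i+1}=r_i(1-h_{i+1})\in P_{i+1}$. Since $\tau(r_i)=2^{-i}$, the $q_i$ $(i\ge0)$ are orthogonal projections with sum $1$.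

\subsection*{No single tensor factor works}
The element $u=\sum_{i\ge0}Z_{i+2}q_i$ is a self-adjoint unitary, being a block diagonal sum of self-adjoint unitaries of the corners $q_i\mathcal Rq_i$. Let $p\ge2$. As $X_p$ commutes with $q_{p-2}$, we get $(X_puX_p-u)q_{p-2}=-2Z_pq_{p-2}$, so $\|[u,X_p]\|=2$. For $i\le p-3$ both $q_i$ and $uq_i$ lie in $P_{p-1}$, so $[u,X_p]q_i=0$. Thus $[u,X_p]=[u,X_p]r_{p-2}$ and $\|[u,X_p]\|_2\le2\cdot2^{-(p-2)/2}$. The $p$-th factor is bad for $u$, but only on a projection of small trace.

\subsection*{Patching}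
Choose integers $p(i)\ge i+3$ and put $\psi(x)=\sum_i\iota_{p(i)}(x)q_i$. Since $\iota_{p(i)}(M_2)$ commutes with $q_i$, this block diagonal sum is a unital $*$-homomorphism $M_2\to\mathcal R$. It commutes with $u$ exactly, because $\iota_{p(i)}(x)q_i$ commutes with $Z_{i+2}q_i$. On each piece $q_i$ we have used a factor that is good there.

\subsection*{Why patching is not enough}
The unitary $u$ does not move the pieces. Consider an element that does. The element $c_i=r_i(1-h_{i+2})X_{i+1}\in P_{i+2}$ is self-adjoint, with $c_i^2=r_i(1-h_{i+2})=q_i(1-h_{i+2})+q_{i+1}\le q_i+q_{i+1}$, and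
\[
c_iq_{i+1}=q_i(1-h_{i+2})X_{i+1},\qquad c_iq_i=q_{i+1}X_{i+1}.
\]
The $c_i$ with $i$ even have orthogonal supports, and so do those with $i$ odd, so $c=\sum_ic_i$ converges strongly and $\|c\|\le2$. We have $cq_i=c_{i-1}q_i+c_iq_i\in P_{i+2}$ (with $c_{-1}=0$), where $c_{i-1}q_i\in q_{i-1}\mathcal R$ and $c_iq_i\in q_{i+1}\mathcal R$: the element $c$ is block tridiagonal. Since $q_icq_{i+1}=c_iq_{i+1}\in P_{i+2}$,
\[
q_i[\psi(x),c]q_{i+1}=\bigl(\iota_{p(i)}(x)-\iota_{p(i+1)}(x)\bigr)\,c_iq_{i+1}.
\]
The function $p$ is unbounded, so $p(i)\ne p(i+1)$ for some $i$. There the right side is an elementary tensor of norm $\|x\otimes1-1\otimes x\|\cdot\|c_iq_{i+1}\|$, which equals $2$ for $x=Z$. The error is the size of the jump between neighboring copies, so the jumps must be replaced by many small steps. This is possible because two commuting copies of $M_n$ are conjugate by the flip, which is connected to $1$ by a path of unitaries of length $\pi$ inside the algebra that they generate.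

\begin{lemma}[slow rotation]\label{lem:rot}
Let $B$ be a unital C$^*$-algebra, let $\theta_k:M_n\to B$ $(k\ge1)$ be unital $*$-homomorphisms with mutually commuting ranges, and let $T_k$ be the span of $\theta_k(M_n)\theta_{k+1}(M_n)$. Let $m\in\mathbb N$. There are unital $*$-homomorphisms $d_i:M_n\to B$ $(i\ge0)$ with $d_{(k-1)m}=\theta_k$, with $d_i(M_n)\subset T_k$ for $(k-1)m\le i\le km$, and with
\begin{equation}\label{eq:slow}
\|d_i(x)-d_{i+1}(x)\|\le\frac{2\pi}m\|x\|\qquad(x\in M_n,\ i\ge0).
\end{equation}
\end{lemma}

\begin{proof}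
The map $x\otimes x'\mapsto\theta_k(x)\theta_{k+1}(x')$ is a unital $*$-homomorphism of the simple algebra $M_n\otimes M_n$ onto $T_k$, hence an isomorphism. Let $f_k\in T_k$ be the image of the flip $\xi\otimes\xi'\mapsto\xi'\otimes\xi$. It is a self-adjoint unitary with $f_k\theta_k(x)f_k^*=\theta_{k+1}(x)$. Then $s_k=(1-f_k)/2$ is a projection, and $U_{k,t}=(1-s_k)+e^{i\pi t}s_k\in T_k$ is a unitary with $U_{k,0}=1$, $U_{k,1}=f_k$ and $\|U_{k,t}-U_{k,t'}\|\le\pi|t-t'|$. For $0\le l\le m$ put
\[
d_{(k-1)m+l}(x)=U_{k,l/m}\,\theta_k(x)\,U_{k,l/m}^* .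
\]
The map $d_{km}$ is defined twice, both times as $\theta_{k+1}$. Finally, \eqref{eq:slow} follows from $\|UaU^*-U'aU'^*\|\le2\|U-U'\|\,\|a\|$ for unitaries $U,U'$.
\end{proof}

In the example take $\theta_k=\iota_{km+3}$. For $(k-1)m\le i\le km$ the range of $d_i$ lies in $T_k$, which commutes with $P_{km+2}\supset P_{i+2}$. Hence $\varphi(x)=\sum_id_i(x)q_i$ is a unital $*$-homomorphism that commutes with $u$, by the same block diagonal argument as for $\psi$. Since $d_i(x)$ commutes with $q_i$ and $cq_i$,
\[
[\varphi(x),c]q_i=\sum_{j=i\pm1}\bigl(d_j(x)-d_i(x)\bigr)q_jcq_i .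
\]
The $j$-th term lies in $q_j\mathcal Rq_i$, because $q_j\in P_{j+1}\cap P_{i+2}$ commutes with $d_j(x)$ and $d_i(x)$, and it has norm at most $\frac{2\pi}m\|x\|$. The terms with $j=i+1$ have orthogonal supports and orthogonal ranges as $i$ varies, and so do those with $j=i-1$. Therefore $\|[\varphi(x),c]\|\le\frac{4\pi}m\|x\|$, which is as small as we like.

Three features were special. The chain $(r_i)$ was given and contained the bad sets; $d_i(x)$ commuted with $q_i$; and the commutators of $d_i(x)$ with $u$ and $c$ vanished on $q_i$. In general the chain has to be built, the $d_i(x)$ are only block tridiagonal near $q_i$, so that $\varphi$ is only approximately multiplicative, and the commutators are only small on $q_i$.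

\section{Proof of Theorem \ref{thm:A}}\label{sec:A}

The case $n=1$ is trivial, so let $n\ge2$. Enlarging $F$, assume $F=F^*$ and $1\in F$. Fix $m\in\mathbb N$ and $\delta>0$. We construct a unital linear map $\varphi:M_n\to M$ whose defects are bounded by constant multiples of $1/m$ and $n^2\delta$.

\subsection{Banded operators}
All estimates are made on one piece $q_i$ at a time. For general operators such estimates cannot be summed over infinitely many pieces; for banded operators they can. Given orthogonal projections $(q_i)_{i\ge0}$ in $M$ with sum $1$, put $q_i^{(\rho)}=\sum_{j\ge0,\,|j-i|\le\rho}q_j$.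

\begin{lemma}\label{lem:band}
Let $\rho\in\mathbb N$ and $\kappa\ge0$. If $S_i\in M$ satisfy $S_i=q_i^{(\rho)}S_iq_i$ and $\|S_i\|\le\kappa$ for all $i\ge0$, then $\sum_iS_i$ converges strongly to an element of $M$ of norm at most $(2\rho+1)\kappa$. In particular, if $S\in M$ satisfies $Sq_i\in q_i^{(\rho)}M$ and $\|Sq_i\|\le\kappa$ for all $i$, then $\|S\|\le(2\rho+1)\kappa$.
\end{lemma}

\begin{proof}
Let $M$ act on a Hilbert space $H$. For $i$ in a fixed residue class modulo $2\rho+1$ the projections $q_i^{(\rho)}$ are orthogonal, so for a finite subset $I$ of that class and $\xi\in H$,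
\[
\Bigl\|\sum_{i\in I}S_i\xi\Bigr\|^2=\sum_{i\in I}\|S_iq_i\xi\|^2\le\kappa^2\sum_{i\in I}\|q_i\xi\|^2 .
\]
Hence the sum over the class converges strongly and has norm at most $\kappa$. Add the $2\rho+1$ classes. For the last statement take $S_i=Sq_i$, so that $\sum_iS_i=S$.
\end{proof}

\subsection{Matrix algebras and bad projections}
The chain will be built by conjugating projections by unitaries and counting the conjugates, so we need a finite self-adjoint set of unitaries that spans $M_n$. Let $\zeta=e^{2\pi i/n}$, let $(\xi_j)_{j\in\mathbb Z/n}$ be the standard basis of $\mathbb C^n$, and let $Z\xi_j=\zeta^j\xi_j$ and $X\xi_j=\xi_{j+1}$ be the clock and shift unitaries. As $ZX=\zeta XZ$, the set $V=\{\zeta^gZ^aX^b:0\le a,b,g<n\}$ is a group of order $n^3$. The trace of $Z^aX^b$ vanishes unless $a\equiv b\equiv0$ modulo $n$, and $(Z^aX^b)^*Z^{a'}X^{b'}$ is a scalar multiple of $Z^{a'-a}X^{b'-b}$. So the $n^2$ unitaries $Z^aX^b$ form an orthonormal basis of $M_n$ for the normalized trace.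

Fix the numbers
\[
L_i=|F|+(i+1)n^6,\qquad \eta_k=2^{-k}\prod_{i=1}^{km}L_i^{-1},\qquad \gamma_k=\delta\Bigl(\frac{\eta_k}{4|F|n^6}\Bigr)^{1/2}.
\]
They depend only on $|F|,n,m,\delta$; this will matter below. The sequence $(\gamma_k)$ is decreasing.

Since $M$ absorbs $\mathcal R$, write $M=M_0\bar\otimes\overline{\bigotimes}_{p\ge1}M_n$ with $M_0$ a copy of $M$ and with the product trace. Let $\iota_p$ be the embedding of the $p$-th factor $M_n$ and let $P_k$ be generated by $M_0$ and the first $k$ factors. The union of the $P_k$ is $\|\cdot\|_2$-dense. If $y\in M$, $y'\in P_k$ and $p>k$, then $\|[\iota_p(x),y]\|_2=\|[\iota_p(x),y-y']\|_2\le2\|x\|\,\|y-y'\|_2$; hence $\|[\iota_p(x),y]\|_2\to0$ as $p\to\infty$. Choose $p_1<p_2<\cdots$ such that $\theta_k=\iota_{p_k}$ satisfies $\|[u,\theta_k(v)]\|_2\le\gamma_k$ for $u\in F$, $v\in V$. Let $T_k$ and $d_i$ be as in Lemma~\ref{lem:rot}, and put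
\[
V_k=\{\theta_k(v)\theta_{k+1}(v'):v,v'\in V\},
\]
a group of at most $n^6$ unitaries that spans $T_k$. From $[u,ab]=[u,a]b+a[u,b]$ we get $\|[u,w]\|_2\le\gamma_k+\gamma_{k+1}\le2\gamma_k$ for $w\in V_k$. So the positive element $a_k=\sum_{u\in F,\,w\in V_k}[u,w]^*[u,w]$ has $\tau(a_k)\le4|F|n^6\gamma_k^2=\delta^2\eta_k$.

Let $b_k=1_{(\delta^2,\infty)}(a_k)$ be the \emph{bad projection} of $T_k$.

\begin{lemma}\label{lem:bad}
We have $\tau(b_k)\le\eta_k$ and $\|[u,t](1-b_k)\|\le n^2\delta\|t\|$ for $u\in F$, $t\in T_k$.
\end{lemma}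

\begin{proof}
Since $\delta^2b_k\le a_k$, we have $\tau(b_k)\le\delta^{-2}\tau(a_k)\le\eta_k$. For $u\in F$ and $w\in V_k$,
\[
\|[u,w](1-b_k)\|^2=\|(1-b_k)[u,w]^*[u,w](1-b_k)\|\le\|(1-b_k)a_k(1-b_k)\|\le\delta^2 .
\]
The trace $\tau$ restricts to the normalized trace of $T_k\cong M_n\otimes M_n$, so the $n^4$ unitaries $\theta_k(Z^aX^b)\theta_{k+1}(Z^{a'}X^{b'})\in V_k$ form an orthonormal basis of $T_k$. The coefficients $\lambda$ of $t$ in this basis satisfy $\sum|\lambda|\le n^2(\sum|\lambda|^2)^{1/2}=n^2\|t\|_2\le n^2\|t\|$, and the estimate follows by linearity.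
\end{proof}

\subsection{The chain of projections}
We need projections $1=r_0\ge r_1\ge\cdots$ tending to $0$ such that $b_k\le r_{km}$, so that $T_k$ is abandoned before $b_k$ is reached, and such that the relevant unitaries $w$ move the pieces by at most one step, which will follow from $wr_jw^*\le r_{j-1}$. A finite chain would not do: on its last piece some $T_k$ would be in use, with no control over $b_k$ there. The two requirements dictate the construction. Place $b_k$ at level $km$, and at each step down in level take the join of all conjugates. The join over the infinite set $\bigcup_kV_k$ could be too large, so at level $j$ we conjugate only by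
\[
G_j=F\cup V_1\cup\dots\cup V_{j+1}\qquad(j\ge1).
\]
Then $1\in G_j=G_j^*\subset G_{j+1}$ and $|G_j|\le L_j$. For $k\ge1$ put $b_{k,km}=b_k$ and, for $1\le j<km$,
\[
b_{k,j}=\bigvee\{Wb_kW^*:\ W=w_{j+1}w_{j+2}\cdots w_{km},\ w_i\in G_i\}.
\]
Let $r_0=1$ and $r_j=\bigvee_{k:\,km\ge j}b_{k,j}$ for $j\ge1$. The words $W$ involve copies $\theta_{k'}$ with $k'$ larger than $k$, chosen after $\theta_k$. No circularity arises, because only the \emph{number} of words enters the trace estimate, and $\eta_k$ was fixed against that number in advance.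

\begin{lemma}\label{lem:chain}
\begin{itemize}
\item[(a)] $r_{j+1}\le r_j$ for $j\ge0$, and $b_k\le r_{km}$ for $k\ge1$.
\item[(b)] $wr_jw^*\le r_{j-1}$ for $j\ge1$ and $w\in G_j$.
\item[(c)] $r_j\to0$ strongly.
\end{itemize}
\end{lemma}

\begin{proof}
(b) For $j=1$ the right side is $1$. Let $j\ge2$ and $km\ge j$. If $W$ is a word in the definition of $b_{k,j}$ (the empty word if $j=km$), then $wW$ is a word in the definition of $b_{k,j-1}$. Conjugation by a unitary preserves joins, so $wb_{k,j}w^*\le b_{k,j-1}\le r_{j-1}$, and then $wr_jw^*\le r_{j-1}$.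

(a) The first claim is (b) with $w=1$, and $b_k=b_{k,km}\le r_{km}$.

(c) There are at most $\prod_{i=j+1}^{km}L_i$ words in the definition of $b_{k,j}$. By subadditivity of $\tau$ on joins and Lemma~\ref{lem:bad},
\[
\tau(r_j)\le\sum_{k\ge j/m}\Bigl(\prod_{i=j+1}^{km}L_i\Bigr)\eta_k\le\sum_{k\ge j/m}2^{-k}\longrightarrow0 .\qedhere
\]
\end{proof}

Let $q_i=r_i-r_{i+1}$ $(i\ge0)$. By (a) and (c) these are orthogonal projections with sum $1$. Figure~\ref{fig:schedule} shows how they will be matched with the maps $d_i$.

\begin{figure}[ht]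
\centering
\begin{tikzpicture}
\draw[->] (0,0)--(10,0) node[right]{$i$};
\foreach \x/\lab/\ind in {0/0/1,3/m/2,6/2m/3,9/3m/4}{
  \draw (\x,0.1)--(\x,-0.1) node[below]{$\lab$};
  \node at (\x,0.5){$\theta_{\ind}$};}
\foreach \x/\ind in {0/1,3/2,6/3}{
  \draw[->] (\x+0.4,0.5)--(\x+2.6,0.5) node[midway,above]{in $T_{\ind}$};}
\draw[very thick] (3,-0.9) node[left]{$b_1\le r_m$}--(10,-0.9);
\draw[very thick] (6,-1.4) node[left]{$b_2\le r_{2m}$}--(10,-1.4);
\draw[very thick] (9,-1.9) node[left]{$b_3\le r_{3m}$}--(10,-1.9);
\end{tikzpicture}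
\caption{On the piece $q_i$ the copy $d_i(M_n)$ is used. For $(k-1)m\le i\le km$ it rotates from $\theta_k$ to $\theta_{k+1}$ inside $T_k$. The bad projection $b_k$ of $T_k$ lies under $r_{km}=\sum_{i\ge km}q_i$ (thick lines), so it is orthogonal to the pieces $q_i$ with $i<km$.}\label{fig:schedule}
\end{figure}

\begin{lemma}\label{lem:tri}
Let $x\in M_n$, $u\in F$ and $i,j\ge0$.
\begin{itemize}
\item[(a)] $uq_i\in q_i^{(1)}M$, and $tq_i\in q_i^{(1)}M$ if $t\in T_k$ and $i\ge(k-1)m$.
\item[(b)] $d_i(x)q_j\in q_j^{(1)}M$ if $|i-j|\le1$.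
\item[(c)] $\|[u,d_i(x)]q_i\|\le n^2\delta\|x\|$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By linearity it suffices to treat a unitary $w\in F\cup V_k$. If $w\in V_k$, then $i\ge(k-1)m\ge k-1$, so $k\le i+1$. In both cases $w\in G_i$ if $i\ge1$, and $w^*\in G_{i+2}$. Put $r_{-1}=1$, so that $q_i^{(1)}=r_{i-1}-r_{i+2}$ for all $i\ge0$. From $wr_iw^*\le r_{i-1}$ (Lemma~\ref{lem:chain}(b); trivial for $i=0$) we get $wr_i=r_{i-1}wr_i$, hence $wq_i=r_{i-1}wq_i$. From $w^*r_{i+2}w\le r_{i+1}$ and $r_{i+1}q_i=0$ we get $r_{i+2}wq_i=w(w^*r_{i+2}w)q_i=0$. Subtracting, $wq_i=q_i^{(1)}wq_i$.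

(b) Let $k=\lfloor\min(i,j)/m\rfloor+1$. Then $(k-1)m\le\min(i,j)\le km-1$, so $i$ and $j$ both lie in $[(k-1)m,km]$. Thus $d_i(x)\in T_k$ and (a) applies to $q_j$.

(c) Let $k=\lfloor i/m\rfloor+1$. Then $d_i(x)\in T_k$ and $i+1\le km$, so $q_i\le1-r_{i+1}\le1-r_{km}\le1-b_k$. Hence $[u,d_i(x)]q_i=[u,d_i(x)](1-b_k)q_i$, and Lemma~\ref{lem:bad} applies.
\end{proof}

\subsection{The patched map}
By Lemma~\ref{lem:tri}(b) and Lemma~\ref{lem:band} with $\rho=1$, the series $\varphi(x)=\sum_{i\ge0}d_i(x)q_i$ converges strongly and defines a linear map $\varphi:M_n\to M$ with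
\[
\varphi(1)=1,\qquad\|\varphi(x)\|\le3\|x\|,\qquad\varphi(x)q_i=d_i(x)q_i .
\]
Each defect $S$ of $\varphi$ is estimated in the same way: on $q_i$ only the maps $d_{i-1},d_i,d_{i+1}$ appear, they differ by at most $2\pi/m$, and $S$ is banded. In the sums below $j\ge0$, and at most two terms have $j\ne i$. We use that $q_j^{(1)}\le q_i^{(2)}$ for $|j-i|\le1$.

\begin{lemma}\label{lem:defects}
For $x,x'\in M_n$ and $u\in F$,
\begin{align*}
\|\varphi(x)\varphi(x')-\varphi(xx')\|&\le\tfrac{20\pi}m\|x\|\,\|x'\|,\\
\|\varphi(x)^*-\varphi(x^*)\|&\le\tfrac{12\pi}m\|x\|,\\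
\|[\varphi(x),u]\|&\le5\bigl(\tfrac{4\pi}m+n^2\delta\bigr)\|x\|.
\end{align*}
\end{lemma}

\begin{proof}
\emph{Products.} Let $S=\varphi(x)\varphi(x')-\varphi(xx')$. By Lemma~\ref{lem:tri}(b), $d_i(x')q_i=\sum_{|j-i|\le1}q_jd_i(x')q_i$, so
\[
Sq_i=\varphi(x)d_i(x')q_i-d_i(x)d_i(x')q_i=\sum_{|j-i|\le1}\bigl(d_j(x)-d_i(x)\bigr)q_j\,d_i(x')q_i .
\]
By \eqref{eq:slow}, $\|Sq_i\|\le\frac{4\pi}m\|x\|\,\|x'\|$. Both $d_j(x)q_j$ and $d_i(x)q_j$ lie in $q_j^{(1)}M\subset q_i^{(2)}M$, so Lemma~\ref{lem:band} applies with $\rho=2$.

\emph{Adjoints.} Let $S=\varphi(x)^*-\varphi(x^*)$. We have $q_j\varphi(x)^*q_i=(q_id_j(x)q_j)^*=q_jd_j(x^*)q_i$ and $q_j\varphi(x^*)q_i=q_jd_i(x^*)q_i$. If $|i-j|>1$, the first vanishes because $d_j(x)q_j\in q_j^{(1)}M$, and the second because $d_i(x^*)q_i\in q_i^{(1)}M$. Hence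
\[
Sq_i=\sum_{|j-i|\le1}q_j\bigl(d_j(x^*)-d_i(x^*)\bigr)q_i\in q_i^{(1)}M,\qquad\|Sq_i\|\le\tfrac{4\pi}m\|x\|,
\]
and Lemma~\ref{lem:band} applies with $\rho=1$.

\emph{Commutators.} Let $S=[\varphi(x),u]$. By Lemma~\ref{lem:tri}(a), $uq_i=\sum_{|j-i|\le1}q_juq_i$, so
\[
Sq_i=\sum_{|j-i|\le1}d_j(x)q_juq_i-ud_i(x)q_i=\sum_{|j-i|\le1}\bigl(d_j(x)-d_i(x)\bigr)q_juq_i+[d_i(x),u]q_i .
\]
The second form, \eqref{eq:slow} and Lemma~\ref{lem:tri}(c) give $\|Sq_i\|\le(\frac{4\pi}m+n^2\delta)\|x\|$. In the first form, $d_j(x)q_j\in q_j^{(1)}M$ and $ud_i(x)q_i=\sum_{|j-i|\le1}uq_jd_i(x)q_i$ with $uq_j\in q_j^{(1)}M$, so $Sq_i\in q_i^{(2)}M$. Lemma~\ref{lem:band} applies with $\rho=2$.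
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:A}]
Let $\varphi_r$ be the map constructed with $m=r$ and $\delta=1/r$. By Lemma~\ref{lem:defects} and $\|\varphi_r\|\le3$, Lemma~\ref{lem:lift} provides unital $*$-homomorphisms $\psi_r:M_n\to M$ with $\|\psi_r-\varphi_r\|\to0$. For $u\in F$,
\[
\|[\psi_r(x),u]\|\le\Bigl(2\|\psi_r-\varphi_r\|+\frac{5(4\pi+n^2)}r\Bigr)\|x\|,
\]
and $\psi=\psi_r$ works for large $r$.
\end{proof}

\begin{remark}
Absorption of $\mathcal R$ was used only to find the maps $\theta_k$. Without it the theorem fails for $M=L^\infty[0,1]$ and $n\ge2$, and for $M=M_d$ and $n$ not dividing $d$, since no unital map $M_n\to M$ exists. The trace turns $\|\cdot\|_2$-estimates into small bad projections and bounds the joins, and its faithfulness gives $\sum_iq_i=1$. The projections $b_k$ and $r_j$ and the sum defining $\varphi$ exist because $M$ is a von Neumann algebra. Neither factoriality nor separability of the predual was used.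
\end{remark}

\begin{remark}\label{rem:exact}
Approximate commutation cannot be replaced by exact commutation. There are finite sets of unitaries that generate $\mathcal R$ as a von Neumann algebra, for instance two unitaries $u,v$ with $uv=e^{2\pi i\theta}vu$ and $\theta$ irrational. Their relative commutant in $\mathcal R$ is the center $\mathbb C1$, which contains no unital copy of $M_n$ for $n\ge2$.
\end{remark}

\section{A $\mathcal Q$-stable subalgebra: proof of Theorem \ref{thm:B}}\label{sec:B}

Let $A\subset M$ be separable. Adjoining to $A$ the matrix algebras given by Theorem~\ref{thm:A} creates new elements, with which these matrix algebras need not almost commute. So we repeat the step countably many times.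

Put $A_0=C^*(A,1)$. Given a separable unital $A_j\subset M$, let $u_1,u_2,\dots$ be a norm-dense sequence in its unitary group; the linear span of this sequence is dense in $A_j$. By Theorem~\ref{thm:A} choose unital $*$-homomorphisms $\psi_{j,N}:M_{N!}\to M$ with $\|[\psi_{j,N}(x),u_l]\|\le\frac1N\|x\|$ for $l\le N$, and let $A_{j+1}$ be the C$^*$-algebra generated by $A_j$ and the ranges of all $\psi_{j,N}$. Let $D$ be the norm closure of $\bigcup_jA_j$. It is separable and contains $A$ and $1$.

\emph{For every $n$, finite $F'\subset D$ and $\varepsilon>0$ there is a unital $*$-homomorphism $\sigma:M_n\to D$ with $\|[\sigma(x),y]\|\le\varepsilon\|x\|$ for $y\in F'$.} Indeed, there is one $j$ such that each $y\in F'$ lies within $\varepsilon/4$ of a finite combination $y'=\sum_l\lambda_lu_l$ of the unitaries chosen in $A_j$. By \eqref{eq:span}, for large $N$,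
\[
\|[\psi_{j,N}(x),y]\|\le2\|y-y'\|\,\|x\|+\frac1N\sum_l|\lambda_l|\,\|x\|\le\varepsilon\|x\|\qquad(y\in F').
\]
For $N\ge n$ the number $n$ divides $N!$, so $M_n\subset M_{N!}$ unitally, and we let $\sigma$ be the restriction of $\psi_{j,N}$.

Now let $(y_l)$ be dense in $D$ and choose unital $*$-homomorphisms $\sigma_N:M_{N!}\to D$ with $\|[\sigma_N(x),y_l]\|\le\frac1N\|x\|$ for $l\le N$. To apply Theorem~\ref{thm:ssa} we need one map defined on $\mathcal Q$, whereas $\sigma_N$ is defined only on $M_{N!}$. Identify $M_{N!}$ with $M_1\otimes\dots\otimes M_N\subset\mathcal Q$, so that $\bigcup_NM_{N!}$ is dense in $\mathcal Q$, and let $E_N:\mathcal Q\to M_{N!}$ be the conditional expectation that applies the trace to the factors $M_k$ with $k>N$. It is unital, contractive and the identity on $M_{N!}$. Let $\Sigma(x)\in D_\infty$ be the class of $(\sigma_N(E_N(x)))_N$. The map $\Sigma$ is linear, unital, $*$-preserving and contractive. If $x,x'\in M_{K!}$, then $\sigma_N(E_N(xx'))=\sigma_N(x)\sigma_N(x')$ for $N\ge K$, so $\Sigma$ is multiplicative on the dense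 union and, by continuity, on $\mathcal Q$. Since $\|[\sigma_N(E_N(x)),y_l]\|\le\frac1N\|x\|$ for $N\ge l$, the element $\Sigma(x)$ commutes with every $y_l$, hence with $D$.

By Theorem~\ref{thm:ssa}, $D\cong D\otimes\mathcal Q$. By \eqref{eq:uhfZ}, $D\otimes\mathcal Z\cong D\otimes\mathcal Q\otimes\mathcal Z\cong D\otimes\mathcal Q\cong D$. Since $\mathcal R$ absorbs $\mathcal R$, it is separably $\mathcal Z$-stable. \qed

\section{II$_1$ factors: proof of Theorem \ref{thm:C}}\label{sec:C}

Theorem~\ref{thm:mcduff} needs a separable predual, which $M$ may lack. The next lemma passes to a subfactor that has one. The subalgebra must be kept a factor, which Dixmier averaging achieves, and must keep central sequences, which (iv) supplies; again both are arranged by iteration.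

\begin{lemma}\label{lem:sub}
Let $M$ be a II$_1$ factor satisfying \emph{(iv)}. Every separable C$^*$-subalgebra $A\subset M$ is contained in a II$_1$ subfactor $N\subset M$ with $1_M\in N$, with separable predual, and with $N\cong N\bar\otimes\mathcal R$.
\end{lemma}

\begin{proof}
Let $S_0\ni1$ be a countable $*$-algebra over $\mathbb Q[i]$ in $M$ whose norm closure contains $A$. Given $S_j$, let $S_{j+1}$ be a countable $*$-algebra over $\mathbb Q[i]$ that contains $S_j$ and
\begin{itemize}
\item for each $y\in S_j$ and $l\in\mathbb N$, finitely many unitaries $u\in M$ such that some convex combination $\sum_u\lambda_uuyu^*$ is within $1/l$ of $\tau(y)1$ in norm;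
\item all entries of sequences of contractions that represent matrix units $(f_{pq})_{p,q=1,2}$ of a unital copy of $M_2$ in $M^\omega\cap S_j'$.
\end{itemize}
Let $S_\infty=\bigcup_jS_j=\{y_1,y_2,\dots\}$ and let $N$ be the von Neumann subalgebra that it generates. Then $A\subset N$. The countable set $S_\infty$ is $\|\cdot\|_2$-dense in $N$, so $N$ acts faithfully on the separable Hilbert space $L^2(N,\tau)$ and has separable predual.

\emph{$N$ is a factor.} Let $E$ be the trace-preserving conditional expectation of $N$ onto its center. For a unitary $u\in N$, $y\in N$ and central $z$ we have $\tau(E(uyu^*)z)=\tau(uyzu^*)=\tau(yz)=\tau(E(y)z)$, so $E(uyu^*)=E(y)$. For $y\in S_\infty$ this gives $E(y)=E(\sum_u\lambda_uuyu^*)$, which is within $1/l$ of $\tau(y)1$ for every $l$. So $E(y)=\tau(y)1$ on $S_\infty$ and, as $E$ is $\|\cdot\|_2$-contractive, on $N$. Hence the center is $\mathbb C1$.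

\emph{$N^\omega\cap N'$ contains a unital $M_2$.} Fix $l$ and $j$ with $y_1,\dots,y_l\in S_j$. Along $\omega$, the contractions chosen for $S_j$ satisfy the finitely many relations $f_{pq}f_{p'q'}=\delta_{qp'}f_{pq'}$, $f_{pq}^*=f_{qp}$, $f_{11}+f_{22}=1$ and $[f_{pq},y_i]=0$ $(i\le l)$ with $\|\cdot\|_2$-errors tending to $0$. So at some index they give contractions $g^{(l)}_{pq}\in S_{j+1}\subset N$ with all errors at most $1/l$. Since $\omega$ is free, the classes $g_{pq}$ of $(g_{pq}^{(l)})_l$ are matrix units of a unital $M_2$ in $N^\omega$ that commute with $S_\infty$, and by $\|\cdot\|_2$-density with $N$.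

If $N$ were $M_d$, then $N^\omega=N$ and $N^\omega\cap N'=\mathbb C$. So $N$ is of type II$_1$, and Theorem~\ref{thm:mcduff} gives $N\cong N\bar\otimes\mathcal R$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(iv)$\Rightarrow$(ii). Given a separable $A\subset M$, take $N$ from Lemma~\ref{lem:sub}. Theorem~\ref{thm:B} applied to $N$ gives a separable $D$ with $A\subset D\subset N$ and $D\cong D\otimes\mathcal Q$. We have $\mathcal Q\otimes\mathcal D\cong\mathcal Q$, by \eqref{eq:uhfZ} if $\mathcal D=\mathcal Z$ and by comparing exponents if $\mathcal D$ is UHF. So $D\otimes\mathcal D\cong D$.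

(ii)$\Rightarrow$(i). For $\mathcal D=\mathcal Z$ there is nothing to prove. For $\mathcal D$ UHF, $D\cong D\otimes\mathcal D$ and \eqref{eq:uhfZ} give $D\otimes\mathcal Z\cong D\otimes\mathcal D\otimes\mathcal Z\cong D$.

(i)$\Rightarrow$(iv). Let $S$ be countable and let $D\subset M$ be separable and $\mathcal Z$-stable with $S\cup\{1\}\subset D$. Theorem~\ref{thm:ssa} gives a unital $*$-homomorphism $\mathcal Z\to D_\infty\cap D'$. A norm-null sequence is $\|\cdot\|_2$-null along $\omega$, so there is a canonical map $D_\infty\to M^\omega$, and we obtain a unital $*$-homomorphism $\pi:\mathcal Z\to M^\omega\cap D'$. To find matrix units we pass to the von Neumann algebra $P$ generated by $\pi(\mathcal Z)$ in $M^\omega$. It is contained in the von Neumann algebra $M^\omega\cap D'\subset M^\omega\cap S'$. Let $z\ne0$ be a central projection of $P$. Both $a\mapsto\tau_\omega(z\pi(a))/\tau_\omega(z)$ and $\tau_\omega\circ\pi$ are tracial states on $\mathcal Z$, so both equal $\tau_{\mathcal Z}$. Thus $\tau_\omega(zy)=\tau_\omega(z)\tau_\omega(y)$ for $y\in\pi(\mathcal Z)$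 and, by $\|\cdot\|_2$-density, for $y\in P$. Taking $y=z$ gives $\tau_\omega(z)=1$, so $z=1$ and $P$ is a factor. As $\mathcal Z$ is simple and infinite-dimensional, $\pi$ is injective and $P$ is infinite-dimensional. So $P$ is a II$_1$ factor and contains a unital $M_2$.

(iv)$\Rightarrow$(iii). Given $F$, take $N\supset C^*(F,1)$ from Lemma~\ref{lem:sub}, apply Theorem~\ref{thm:A} in $N$ to finitely many unitaries whose span contains $F$, and use \eqref{eq:span}.

(iii)$\Rightarrow$(iv). For $S=\{s_1,s_2,\dots\}$ take unital $*$-homomorphisms $\psi_l:M_2\to M$ with $\|[\psi_l(x),s_i]\|\le\frac1l\|x\|$ for $i\le l$. Sending $x$ to the class of $(\psi_l(x))_l$ embeds $M_2$ unitally into $M^\omega\cap S'$.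

Finally, let $M$ have separable predual. If $M$ is McDuff, Theorem~\ref{thm:A} and \eqref{eq:span} give (iii). Conversely, apply (iv) to a countable $\|\cdot\|_2$-dense subset $S\subset M$. An element of $M^\omega$ that commutes with $S$ commutes with $M$, so $M^\omega\cap M'=M^\omega\cap S'$ is not commutative, and $M$ is McDuff by Theorem~\ref{thm:mcduff}.
\end{proof}

In particular, among II$_1$ factors with separable predual the hypothesis of Theorems~\ref{thm:A} and~\ref{thm:B} cannot be weakened.

\begin{thebibliography}{9}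

\bibitem{JiangSu} Jiang and Su, Amer. J. Math. 121 (1999).

\bibitem{Loring} Loring, \emph{Lifting Solutions to Perturbing Problems in C$^*$-algebras}, 1997.

\bibitem{McDuff} McDuff, Proc. LMS 21 (1970).

\bibitem{Rordam} R{\o}rdam, \emph{Classification of nuclear, simple C$^*$-algebras}.

\bibitem{TomsWinter} Toms and Winter, \emph{Strongly self-absorbing C$^*$-algebras}, Trans. AMS 359 (2007).

\bibitem{Topics} \emph{Topics in the structure and classification of C$^*$-algebras and $*$-homomorphisms}, \texttt{https://ora.ox.ac.uk/\allowbreak objects/\allowbreak uuid:dae9829a-cc2a-4e1a-9af9-558ffa2cf7bf/\allowbreak files/\allowbreak d4b29b6686}.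

\end{thebibliography}
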